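
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Solitary points of rational plane curves\\ are not determined by the ramification necklace}


\begin{abstract}
Fix ramification types of total order $3(d-2)$ and place them at real points of $\mathbb P^1$. Finitely many rational plane curves of degree $d$ have this ramification, all of them real. It was conjectured that the numbers $n_i$ of these curves with exactly $i$ solitary points depend only on the cyclic arrangement (the necklace) of the types. We disprove this. An explicit sextic problem has one curve for each placement, and for a fixed necklace this curve has one solitary point or none, depending on the placement. For every $d\ge 6$ the conjecture fails even when all ramification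 points are simple flexes. For flexes and cusps in degree $d\le4$ it holds. The case $d=5$ with flexes and cusps is not settled here.
\end{abstract}

\section{The question}

\subsection{Curves, ramification, necklaces}
Let $V=\mathbb C_d[s,t]$ be the space of binary forms of degree $d$ and $\gamma:\mathbb P^1\to\mathbb P^d=\mathbb P(V)$ the rational normal curve. A plane $H\subset\mathbb P^d$ of codimension $3$ is the center of a linear projection $\mathbb P^d- H\to\mathbb P(V/H)=\mathbb P^2$, and the induced map $\gamma_H:\mathbb P^1\to\mathbb P^2$ is a rational plane curve of degree $d$. The linear forms that vanish on $H$, restricted to the rational normal curve, form a $3$-dimensional space $L$ of binary forms of degree $d$. Conversely $L$ determines $H$, and $\gamma_H=\gamma_L$ is the map given by a basis of $L$. We work with $L$, a point of the Grassmannian $\mathrm{Gr}(3,d+1)$ of dimension $3(d-2)$.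

At a point $p\in\mathbb P^1$ the nonzero elements of $L$ have exactly three orders of vanishing; they form the \emph{order set} of $L$ at $p$. The curve $\gamma_L$ has \emph{ramification type} $(a,b)$ at $p$, $a\ge b\ge0$, if the order set is $\{0,1+b,2+a\}$. In a local parameter $\tau$ and suitable affine coordinates the curve is then $\tau\mapsto(\tau^{1+b}+\cdots,\,\tau^{2+a}+\cdots)$. The \emph{order} of this ramification is $a+b$. Type $(1,0)$ is a \emph{simple flex}, and type $(1,1)$ is a \emph{cusp}. The orders of all ramification points of a curve add up to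
\[
N=3(d-2),
\]
as we recall in Section~\ref{sec:prelim}.

Fix types $(a_1,b_1),\dots,(a_m,b_m)$ whose orders add up to $N$ and assign them to distinct points $t_1,\dots,t_m$ of $\mathbb{RP}^1\simeq S^1$. We call this a \emph{placement}. Its \emph{necklace} is the arrangement of the types around the circle, up to rotation and reflection. For example, there are three necklaces with three cusps and three flexes, and one necklace if all types are simple flexes.

A \emph{solitary point} of a real plane curve is a real ordinary double point at which two complex conjugate branches meet, that is, an isolated real point of the curve. For a general placement (one outside a nowhere dense set of placements) let $n_i$ be the number of curves $\gamma_L$ that have type $(a_j,b_j)$ at $t_j$ for all $j$ and have exactly $i$ solitary points. The following conjecture is taken from \cite{NCR}.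

\begin{conjecture}\label{conj}
For a given necklace, the vector $(n_i\mid i)$ is the same for all general placements with that necklace.
\end{conjecture}

\subsection{What one would guess}
\begin{example}[Cubics]\label{ex:cubic}
For $d=3$ we have $N=3$. Any three real points can be moved to any other three by $PGL_2(\mathbb R)$, so the conjecture holds. Consider $L=\langle 1,t^2,t^3+ct\rangle$, the curve $t\mapsto(t^2,t^3+ct)$. Its Wronskian is $2(3t^2-c)$. For $c=3$ the flexes are $1,-1,\infty$. Two different parameters have the same image only if they are $t$ and $-t$ and the odd part $t^3+3t$ vanishes, so $t=\pm i\sqrt3$. The slopes of the two branches there, $(3t^2+3)/(2t)=-3/t$, are different, so the image $(-3,0)$ is a solitary point. For $c=0$ we get the curve $(t^2,t^3)$ with a cusp at $0$ and a flex at $\infty$, and no solitary point. In degree $3$ the curve is determined by its Wronskian, by formula \eqref{eq:plucker} below, since the four subsets $I\subset\{0,1,2,3\}$ with three elements have different sums. So $n_1=1$ for three flexes, and $n_0=1$ for a cusp and a flex.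
\end{example}

The conjecture is a natural guess. The number of curves does not depend on the placement, and all the curves are real (Section~\ref{sec:prelim}). If two placements have the same necklace, we can join them, after a reflection if necessary, by moving the points without collisions, and the curves move continuously. A pair $\{z,\bar z\}$ of conjugate parameters with $\gamma_L(z)=\gamma_L(\bar z)$ moves along. It can disappear only if $z$ runs into a real point, or if the two conjugate branches become tangent to each other, which is what happens when two such pairs come together. For flexes and cusps in degree at most $4$ neither occurs. We show that the first can occur in degree $6$, and that the second occurs in every degree $d\ge6$, even for simple flexes.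

\subsection{Results}
\begin{theorem}\label{thm:sextic}
Let $d=6$, with one point of type $(4,3)$, one cusp and three flexes, and with necklace $(\text{cusp},\text{flex},\text{flex},(4,3),\text{flex})$. There are two nonempty open sets of placements with exactly one curve each. On the first set this curve has exactly one solitary point; on the second it has none.
\end{theorem}

\begin{theorem}\label{thm:flexes}
For every $d\ge6$ there are two nonempty open sets of placements of $N=3(d-2)$ simple flexes such that $\sum_i i\,n_i$ takes different values for general placements in the two sets.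
\end{theorem}

\begin{theorem}\label{thm:quartic}
For $d\le4$ Conjecture~\ref{conj} holds when all ramification points are flexes and cusps.
\end{theorem}

In particular Conjecture~\ref{conj} is false, and already false for flexes only. The case $d=5$ with flexes and cusps is not settled here.

The two counterexamples rest on the same observation. For a space $\langle1,t^2,E+O\rangle$ with $E$ even and $O$ odd, the conjugate pairs with common image are, as in Example~\ref{ex:cubic}, the zeros of $O$ on the imaginary axis, so they correspond to the positive roots of a real polynomial in $v=-t^2$. In Theorem~\ref{thm:sextic} the space has this form, the polynomial is linear, and its root escapes through infinity, into the point of type $(4,3)$ (Section~\ref{sec:sextic}). For flexes and cusps no nodal parameter can reach a real point (Sections~\ref{sec:nodal} and~\ref{sec:quartic}), so pairs must be lost by collision. Sections \ref{sec:plan}--\ref{sec:end} construct placements of flexes for which some curves of the fiber are small perturbations of a space $\langle1,t^2,E\rangle$, governed to first order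 by a quadratic polynomial whose two positive roots collide, while nothing compensates for this in the rest of the fiber.

\section{Wronskians and three known theorems}\label{sec:prelim}

We write forms of degree $d$ as polynomials in $t$ of degree $\le d$ and put $R_m=\mathbb R[t]_{\le m}$. The \emph{degree set} of $L$ consists of the three degrees of its nonzero elements. The order set of $L$ at $\infty$ consists of the numbers $d-\text{degree}$. We write such sets as increasing triples, compare triples componentwise, and put $|I|=i+j+k$ for $I=\{i<j<k\}$.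

\paragraph{Wronskians.}
Let $W_L$ be the Wronskian of a basis of $L$, defined up to a nonzero factor. If $f_0,f_1,f_2$ is a basis with distinct orders $o_0,o_1,o_2$ at $p$, the lowest term of the Wronskian at $p$ is a nonzero Vandermonde factor times $(t-p)^{|o|-3}$; with leading terms instead of lowest terms one gets the degree. Hence
\[
\operatorname{ord}_pW_L=(\text{sum of the orders at }p)-3,\qquad \deg W_L=(\text{sum of the degrees})-3 .
\]
We regard $W_L$ as a form of degree $N=3(d-2)$; its order at $\infty$ is $N-\deg W_L$, in agreement with the first formula. So the ramification orders add up to $N$. Since $\mathrm{Wr}(hf_0,hf_1,hf_2)=h^3\mathrm{Wr}(f_0,f_1,f_2)$, and a change of variable multiplies the Wronskian by the cube of the derivative, $L\mapsto W_L$ is $PGL_2$-equivariant. With Plücker coordinates $p_I$ (the minor of the coefficient matrix in the columns $t^i,t^j,t^k$),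
\begin{equation}\label{eq:plucker}
W_L=\sum_I\Delta(I)\,p_I\,t^{|I|-3},\qquad \Delta(I)=(j-i)(k-i)(k-j)>0 .
\end{equation}

If $o$ is the order set at $0$, then $p_o\ne0$, and $p_I\ne0$ only for $I\ge o$. If $e$ is the degree set, then $p_e\ne0$, and $p_I\neq 0$ only for $I\le e$. Whenever $p_I\ne0$, the space $L$ has a unique basis $f_i=t^i+\sum_{j\notin I}c_{ij}t^j$, $i\in I$, the \emph{reduced basis with pivots $I$}; its coefficients depend continuously on $L$. If $I$ is the order set at $0$ only $j>i$ occur, and if $I$ is the degree set only $j<i$ occur.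

If $o$ is the order set at $0$ and $e$ is the degree set, then $o\le e$: the elements of degree $\le e_i$ form a space of dimension $i+1$, whose $i+1$ orders are $\le e_i$. If $W_L\propto t^w$, then $|o|=|e|$, hence $o=e$, and
\begin{equation}\label{eq:monomial}
L=\langle t^{e_0},t^{e_1},t^{e_2}\rangle .
\end{equation}
Indeed the element of order $e_2$ has degree $e_2$, the element of degree $e_0$ has order $e_0$, and the two $2$-dimensional spaces $\{\text{order}\ge e_1\}$ and $\{\text{degree}\le e_1\}$ have a nonzero common element.

\paragraph{Fibers.}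
We use the following theorems.
\begin{itemize}
\item[(F1)] The Wronski map $\mathrm{Gr}(3,d+1)\to\mathbb P^N$, $L\mapsto W_L$, is a finite morphism \cite{EH}.
\item[(F2)] If all roots of $W_L$ are real, then $L$ has a real basis \cite{MTV1}.
\item[(F3)] Schubert varieties with respect to osculating flags at distinct real points, with codimensions adding up to $\dim\mathrm{Gr}$, meet transversally \cite{MTV2}.
\end{itemize}
The spaces whose order set at $t_j$ is $\ge(0,1+b_j,2+a_j)$ form such a Schubert variety, of codimension $a_j+b_j$. If $L$ lies in these varieties for all $j$ of a placement, then $W_L$ vanishes to order $\ge a_j+b_j$ at $t_j$. Since these numbers add up to $N$, all orders are exact, and $L$ has exactly the prescribed ramification. By (F2) and (F3) the intersection consists of real reduced points. So the curves with given ramification are all real, their number (the intersection number) does not depend on the placement, and they move continuously with it. For simple flexes the intersection is the whole fiber of the Wronski map, because $W_L(t_j)=0$ iff the order set at $t_j$ is $\ge(0,1,3)$.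 So over the manifold of sets of $N$ distinct points of $\mathbb{RP}^1$ the real Wronski map is a finite covering, and it contains all complex solutions.

\section{A sextic with one curve}\label{sec:sextic}

\begin{proof}[Proof of Theorem~\ref{thm:sextic}]
Put the cusp at $0$, the point of type $(4,3)$ at $\infty$, and the flexes at distinct $x,y,z\in\mathbb R\setminus\{0\}$ with elementary symmetric functions $s_1,s_2,s_3$.

\emph{The curve.} The order set at $\infty$ is $\{0,4,6\}$, so the degree set of $L$ is $\{0,2,6\}$. The order set at $0$ is $\{0,2,3\}$. Hence $1\in L$ and $t^2+\alpha t\in L$ for some $\alpha$; no element has order $1$ at $0$, so $\alpha=0$. The third generator can be taken as $f=t^6+c_5t^5+c_4t^4+c_3t^3+c_1t$, and again $c_1=0$. With $c_6=1$,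
\[
\mathrm{Wr}(1,t^2,f)=2(tf''-f')=2\sum_n n(n-2)c_nt^{n-1}=2t^2\,(24t^3+15c_5t^2+8c_4t+3c_3)
\]
must vanish at $x,y,z$. This means
\[
c_5=-\tfrac85 s_1,\qquad c_4=3s_2,\qquad c_3=-8s_3\neq0 .
\]
Conversely, with these values $L=\langle1,t^2,f\rangle$ has degree set $\{0,2,6\}$ and order set $\{0,2,3\}$ at $0$; the points $x,y,z$ are simple zeros of $W_L$, so the order set there is $\{0,1,3\}$; and there is no other ramification. There is exactly one curve, $t\mapsto(t^2,f(t))$.

\emph{Its double points.} The point $\gamma_L(\infty)=(0:0:1)$ is attained only at $t=\infty$. For finite $t\ne u$ we have $\gamma_L(t)=\gamma_L(u)$ iff $u=-t$ and the odd part $O(t)=t^3(c_5t^2+c_3)$ of $f$ vanishes. If $s_1\ne0$, this means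
\begin{equation}\label{eq:node}
t^2=-\frac{c_3}{c_5}=-5\,\frac{s_3}{s_1},
\end{equation}
so exactly one pair $\{t_0,-t_0\}$ has a common image. At $\pm t_0$ the map is an immersion, since $(t^2)'\neq0$. The slopes of the two branches are the values of $f'(t)/(2t)$ at $\pm t_0$; the contributions of the even part of $f$ agree, and the slopes differ by
\[
\frac{O'(t_0)}{t_0}=t_0(5c_5t_0^2+3c_3)=2c_5t_0^3\ne0 .
\]
So the common image is an ordinary double point with exactly these two branches.

If $s_3/s_1>0$, then $t_0\in i\mathbb R$. The branches are complex conjugate, and the point is real, because its coordinates are even real polynomials in $t_0$; it is solitary. If $s_3/s_1<0$, then $t_0$ and both branches are real. The only other singular points $\gamma_L(0)$ and $\gamma_L(\infty)$ have one branch, so they are not ordinary double points. Thus the curve has exactly one solitary point if $s_3/s_1>0$ and none if $s_3/s_1<0$.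

\emph{The placements.} Let $x,y>0>z$ be distinct. The cyclic order is $0$, flex, flex, $\infty$, flex, so the necklace is the one in the theorem, and $s_3<0$. On the open set $s_1<0$, for example $(1,2,-4)$, we have $n_1=1$. On the open set $s_1>0$, for example $(1,2,-1)$, we have $n_0=1$. All other $n_i$ vanish. Applying $PGL_2(\mathbb R)$ turns these into open sets of placements. They are disjoint, since the substitutions that fix $0$ and $\infty$ are $t\mapsto ct$ with $c\in\mathbb R\setminus\{0\}$, and these do not change the sign of $s_3/s_1$.
\end{proof}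

When $s_1$ passes through $0$, the parameter $t_0$ in \eqref{eq:node} goes to $\infty$: the solitary point runs into the point of type $(4,3)$ and comes back with real branches. With simple flexes this cannot happen, as we see next.

\section{Nodal points}\label{sec:nodal}

From now on $L$ is a real space, $L\subset R_d$, such that $W_L$ has only real roots in $\mathbb P^1$. This property passes to limits, by continuity of the Wronski map. Let $\mathbb H$ be the upper half-plane and $q_z=(t-z)(t-\bar z)$.

\begin{definition}
A point $z\in\mathbb H$ is \emph{nodal} for $L$ if $\dim(L\cap q_zR_{d-2})\ge2$. It is \emph{degenerate} if moreover $L\cap q_z^2R_{d-4}\ne0$. Let $\sigma(L)$ be the number of nodal points of $L$ in $\mathbb H$.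
\end{definition}

These notions are $PGL_2(\mathbb R)$-invariant if we identify $z$ with $\bar z$. Their meaning is as follows. Since $W_L(z)\ne0$, the orders of $L$ at $z\in\mathbb H$ are $0,1,2$. Choose a real basis with $f_0(z)\ne0$ and put $X=f_1/f_0$, $Y=f_2/f_0$. The real elements vanishing at $z$ are the kernel of $L\to\mathbb C$, $f\mapsto f(z)$, so
\[
z\text{ is nodal}\iff \operatorname{Im}X(z)=\operatorname{Im}Y(z)=0\iff\gamma_L(z)=\gamma_L(\bar z).
\]
A nodal $z$ is degenerate iff $\beta X'(z)+\delta Y'(z)=0$ for some real $(\beta,\delta)\neq(0,0)$: then $\beta X+\delta Y$ minus its real value at $z$, multiplied by $f_0$, is a nonzero element of $L\cap q_z^2R_{d-4}$, and every such element arises in this way. As $(X'(z),Y'(z))\ne0$, this means that $(X'(z),Y'(z))$ is proportional to a real vector, i.e.\ that the two conjugate branches have the same tangent. Since $(\operatorname{Im}X,\operatorname{Im}Y)$ has differential $\zeta\mapsto(\operatorname{Im}\zeta X',\operatorname{Im}\zeta Y')$, it also means that the Jacobian of $(\operatorname{Im}X,\operatorname{Im}Y)$ vanishes at $z$. Three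 consequences are used constantly.
\begin{itemize}
\item[(N1)] If $L_n\to L$, $z_n\to z\in\mathbb H$ and $z_n$ is nodal (degenerate) for $L_n$, then $z$ is nodal (degenerate) for $L$. The conditions on dimensions are closed.
\item[(N2)] If $L\supset t^k\langle1,t\rangle$ for some $k$, then $L$ has no nodal points. Otherwise the two subspaces $t^k\langle 1,t\rangle$ and $L\cap q_zR_{d-2}$ of $L$, of dimension $\ge2$, have a nonzero common element $t^k(\alpha+\beta t)$, which is not divisible by $q_z$.
\item[(N3)] A nondegenerate nodal point persists under small changes of $L$, uniquely near it and nondegenerate, by the implicit function theorem.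
\end{itemize}

\begin{lemma}\label{lem:const}
Let $L_s$, $s\in[0,1]$, be a continuous family such that all $W_{L_s}$ have only simple real roots in $\mathbb{RP}^1$. If no $L_s$ has a degenerate point, then $\sigma(L_s)$ is finite and constant.
\end{lemma}
\begin{proof}
At a point of $\mathbb{RP}^1$ the Wronskian has order at most $1$, so the orders of $L_s$ are $0,1,2$ or $0,1,3$. Hence some real quotient $X=f_1/f_0$ is a local coordinate there, on a conjugation-invariant complex neighborhood that can be chosen uniformly for nearby $s$. A nodal $z$ in it would satisfy $X(z)=X(\bar z)$, which is impossible. By compactness of $[0,1]\times\mathbb{RP}^1$ all nodal points stay in a compact subset of $\mathbb H$. So the set of pairs $(s,z)$ with $z$ nodal for $L_s$ is compact by (N1), and by (N3) it is a finite covering of $[0,1]$.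
\end{proof}

This proof does not apply to the sextic of Section~\ref{sec:sextic}: at the point of type $(4,3)$ the orders are $0,4,6$, and no quotient $X$ is a local coordinate. At a cusp no quotient is a local coordinate either, but there a separate argument in Section~\ref{sec:quartic} replaces this step.

\begin{lemma}\label{lem:solitary}
Let $d\ge4$. For placements of $N$ simple flexes outside a nowhere dense set, each curve in the fiber has exactly $\sigma(L)$ solitary points.
\end{lemma}
\begin{proof}
The orders of $L$ are $0,1,2$ or $0,1,3$ everywhere, so $\gamma_L$ is an immersion. It is birational onto its image, since otherwise it factors through a map $\mathbb P^1\to\mathbb P^1$ of degree $\ge2$, which ramifies. A solitary point is the image of a conjugate pair $z,\bar z$, and $z$ is nodal. Conversely, a nodal $z$ gives a solitary point, and different such $z$ give different points, if $z$ is nondegenerate (the tangents are distinct) and no further point $w\in\mathbb P^1(\mathbb C)$ maps to $\gamma_L(z)$. Since $\gamma_L(z)$ is real, a further nonreal $w$ comes with $\bar w$. We bound the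 dimension of the bad sets in $\mathrm{Gr}(3,R_d)$, which has dimension $3d-6$.

(i) \emph{$L$ has a degenerate point $z$.} For fixed $z$ choose a line $L_1\subset q_z^2R_{d-4}$, a plane $L_2$ with $L_1\subset L_2\subset q_zR_{d-2}$, and $L\supset L_2$. The dimension is $(d-4)+(d-3)+(d-2)=3d-9$; adding $2$ for $z$ gives $3d-7$.

(ii) \emph{A further real $w$ maps to $\gamma_L(z)$.} Then $\dim(L\cap q_z(t-w)R_{d-3})\ge2$ (for $w=\infty$ replace $(t-w)R_{d-3}$ by $R_{d-3}$). The dimension is at most $2(d-4)+(d-2)+3=3d-7$.

(iii) \emph{A further pair $w,\bar w$ maps to $\gamma_L(z)$.} Then $\dim (L\cap q_zq_wR_{d-4})\ge2$. This is impossible for $d=4$; for $d\ge5$ the dimension is at most $2(d-5)+(d-2)+4=3d-8$.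

The bad sets are semialgebraic of dimension $<3d-6=N$. So are their images under the Wronski map, which are therefore nowhere dense.
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $d\geq 4$, and let $P_1,P_2$ be sets of $N$ distinct points of $\mathbb{RP}^1$ such that no space $L$ in the fibers over $P_1,P_2$ has a degenerate point, and such that $\sum_L\sigma(L)$ differs for $P_1$ and $P_2$. Then the conclusion of Theorem~\ref{thm:flexes} holds for this $d$.
\end{corollary}
\begin{proof}
As in the proof of Lemma~\ref{lem:const}, over a neighborhood of $P_i$ all nodal points stay in a compact subset of $\mathbb H$. By (N1) there are no degenerate points over a smaller neighborhood, which we take to be a ball. By Lemma~\ref{lem:const}, $\sum_L\sigma(L)$ is constant there, and by Lemma~\ref{lem:solitary} it equals $\sum_i i\,n_i$ at general placements.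
\end{proof}

\section{Degree at most four}\label{sec:quartic}

\begin{proof}[Proof of Theorem~\ref{thm:quartic}]
The vector $(n_i)$ is $PGL_2(\mathbb R)$-invariant. If there are at most three ramification points, in particular if $d\le3$, then all placements of the given types are $PGL_2(\mathbb R)$-equivalent. So let $d=4$, $N=6$. Using $t\mapsto -t$ for the reflection of the necklace, we may join two placements with the same necklace by a path of placements preserving the cyclic order of the types. By Section~\ref{sec:prelim} the solutions are real and move continuously along this path. We show that there are no degenerate points, that $\sigma$ is constant along the path, and that $\sigma$ counts solitary points.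

\emph{No degenerate points.} Suppose $L$ has a degenerate point, and move it to $i$. Put $t=\tan(\theta/2)$ and divide by $(1+t^2)^2$. Quartic forms become trigonometric polynomials of degree $\le2$ in $\theta$, because $1/(1+t^2)=(1+\cos\theta)/2$, $t/(1+t^2)=(\sin\theta)/2$ and $t^2/(1+t^2)=(1-\cos\theta)/2$. The multiples of $q_i=1+t^2$ become $\langle1,\cos\theta,\sin\theta\rangle$, and $q_i^2$ becomes $1$. So after a rotation of $\theta$
\[
L=\langle1,\ \cos\theta,\ g\rangle,\qquad g=c\sin\theta+a\cos2\theta+b\sin2\theta .
\]
Up to the factor $8(1+t^2)^3=(1+t^2)^6(d\theta/dt)^3$ the Wronskian is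
\[
f=-\sin\theta\,g''+\cos\theta\, g'=c+a(\sin3\theta-3\sin\theta)+b(3\cos\theta-\cos3\theta),
\]
by the product formulas for sines and cosines. It must have six zeros on the circle, counted with multiplicity. Moreover
\[
f'=3a(\cos3\theta-\cos\theta)+3b(\sin3\theta-\sin\theta)=6\sin\theta\,(b\cos2\theta-a\sin2\theta).
\]

Let $b\ne0$. Changing the sign of $g$ we may take $b>0$. The second factor of $f'$ has four simple zeros, none of them at $0$ or $\pi$, so $f'$ has six simple zeros and $f$ is strictly monotone on six closed arcs. Each arc contains at most one zero of $f$. A simple zero of $f$ lies in one arc, a double zero in two, and there are no zeros of higher multiplicity. Six zeros therefore force a zero in every closed arc, so $f\le0$ at all local minima and $f\ge0$ at all local maxima. Now $f''(0)=6b>0$ and $f''(\pi)=-6b<0$, so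
\[
c+2b=f(0)\le0\le f(\pi)=c-2b ,
\]
a contradiction.

Let $b=0$. Then $f=c-4a\sin^3\theta$, which is not identically zero. It has at most two zeros counted with multiplicity unless $c=0$ and $a\ne0$, when it has two triple zeros. For flexes and cusps the zeros of $W_L$ have multiplicity at most $2$, so this is impossible. (The space excluded here, $\langle1,\cos\theta,\cos2\theta\rangle$, is a double cover of a conic; this is where the hypothesis on the types is used.)

\emph{$\sigma$ is constant along the path.} The proof of Lemma~\ref{lem:const} works once nodal points cannot approach a cusp. At a cusp the orders are $0,2,3$. So for $L_s$ on the path there are real quotients $X=\pm w^2$ and $Y=w^3(c_s+\cdots)$, $c_s\ne0$, where $w$ is a real local coordinate depending continuously on $s$ and the dots are terms of positive degree in $w$. For a nodal $z$ nearby, $w(z)^2=w(\bar z)^2$. As $w$ is injective, $w(\bar z)=-w(z)\ne0$, and $Y(z)=Y(\bar z)$ shows that the odd part $w^3(c_s+O(w^2))$ of $Y$ vanishes at $w(z)$. This is impossible in a neighborhood that is uniform in $s$.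

\emph{$\sigma$ counts solitary points.} For six flexes this is Lemma~\ref{lem:solitary}, for general placements. Let there be a cusp. The curve is birational onto its image; otherwise it is a double cover of a conic, which has points with order set $\{0,2,4\}$. Recall that the $\delta$-invariant of a plane curve singularity is the sum of the $\delta$-invariants of its branches and of the intersection multiplicities of all pairs of branches, and that the total $\delta$-invariant of a rational quartic is $3$. Each cuspidal branch has $\delta\ge1$. At a nodal $z$ the branches at $z$ and $\bar z$ are smooth. A third smooth branch through $\gamma_L(z)$ would give $\delta\ge3$ from these three branches, in addition to the contribution of the cusp. A cuspidal branch through $\gamma_L(z)$, which has multiplicity $2$, would give $\delta\ge1+1+2+2$. Both are impossible. So exactly two branches pass through $\gamma_L(z)$, with distinct tangents since $z$ is nondegenerate, and each nodal $z$ gives a solitary point; different $z$ give different points. Conversely every solitary point comes from a nodal $z$. Hence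 $(n_i)$ is the same for all general placements with the given necklace.
\end{proof}

\section{Flexes: the plan and the placements}\label{sec:plan}

\subsection{The mechanism}
For simple flexes a nodal point can be lost only through a degenerate point (Lemma~\ref{lem:const}). Here is a small model of such an event. For $d\ge7$ and a real $\delta\neq 0$ consider
\[
\langle1,\ t^2,\ t^6-3t^4+\delta\,(t^3+\kappa t^5+t^7)\rangle .
\]
For $z\in\mathbb H$ we have $\gamma(z)=\gamma(\bar z)$ iff $z=i\sqrt v$, $v>0$, and the odd part vanishes at $z$. At $i\sqrt v$ the odd part is $-i\,\delta\, v^{3/2}(1-\kappa v+v^2)$. So there is no such $z$ for $-2<\kappa<2$, and there are two for $\kappa>2$; they are born together at $z=i$ when $\kappa=2$. For $\delta=0$ the space is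
\begin{equation}\label{eq:L0}
L_0=\langle1,\,t^2,\,t^6-3t^4\rangle ,
\end{equation}
a double cover of a cubic, for which the whole imaginary half-axis is nodal. A small odd perturbation selects finitely many points of this axis, the positive roots of a polynomial, and we want to move the middle coefficient of this polynomial while the outer ones stay fixed.

To realize this by real flexes we let most flexes come close to $0$ or to $\infty$. Three flexes near $0$ will produce the $t^3$-term, the flexes near $\infty$ the $t^7$-term, and a small shift of one of the two remaining flexes moves the coefficient of $t^5$. There are two difficulties. The fiber contains many other spaces, whose nodal points must be shown not to collide during the shift. And the numbers of nodal points of several spaces may jump at the same moment in opposite directions; this we exclude by a choice of the inner flexes.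

\subsection{Three clusters}
Let $d\ge6$ and $\nu=3d-11$, so that $3+2+\nu=N$. Fix $a=(a_1,a_2,a_3)$ and $b=(b_1,\dots,b_\nu)$, each with distinct nonzero real entries; how they are chosen is explained at the end of Section~\ref{sec:LB}. For small $\varepsilon>0$ and $u=(a',x_1,x_2,b')$ near $u_0=(a,1,-1,b)$ let
\[
\Pi(\varepsilon,u)=\{\varepsilon a_i'\}\cup\{x_1,x_2\}\cup\{b_j'/\varepsilon\}.
\]
Let $\Omega=(0,\varepsilon_0)\times U$ with $U$ a small box around $u_0$. If $\varepsilon_0$ and $U$ are small, there is $c_0>0$ with
\begin{equation}\label{eq:sep}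
|t-t'|\ge c_0|t|\qquad\text{for any two different points }t,t'\in\Pi(\varepsilon,u),\ (\varepsilon,u)\in\Omega .
\end{equation}
As $\Omega$ is contractible, the fibers over the placements $\Pi(\varepsilon,u)$ form finitely many continuous \emph{sheets} $\Omega\to\mathrm{Gr}(3,R_d)$.

For $\rho>0$ put $L[\rho]=\{f(\rho\tau):f\in L\}$; this shows $L$ at the scale $|t|\asymp\rho$. As $(\varepsilon,u)\to(0,u_0)$, every limit point of $(L[\varepsilon],L,L[1/\varepsilon])$ is a triple $(L_A,L_M,L_B)$ with
\begin{equation}\label{eq:triple}
W_{L_A}\propto\prod_i(\tau-a_i),\qquad W_{L_M}\propto t^3(t^2-1),\qquad W_{L_B}\propto\tau^5\prod_j(\tau-b_j).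
\end{equation}
By (F1) there are finitely many such triples. On a fixed sheet the set of limit points is a decreasing intersection of compact connected sets (closures of images of small boxes), so it is connected. Hence \emph{on each sheet $(L[\varepsilon],L,L[1/\varepsilon])$ converges to one limit triple}.

The next lemma says that the pieces of a limit triple fit together.

\begin{lemma}\label{lem:match}
Let $L_n$ be spaces and $s_n,s_n'>0$ such that $L_n[s_n]\to L'$ and $L_n[s_n']\to L''$ with $\deg W_{L'}=\operatorname{ord}_0W_{L''}=w$. Then the degree set $e'$ of $L'$ equals the order set $e''$ of $L''$ at $0$.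
\end{lemma}
\begin{proof}
We have $|e'|=|e''|=w+3$. As $p_I(L[s])=s^{|I|}p_I(L)$, ratios of Plücker coordinates with equal $|I|$ do not change under rescaling. Since $p_{e''}(L'')\neq0$, and $p_I(L'')\ne0$ only if $I\ge e''$, we get $p_I(L_n)/p_{e''}(L_n)\to0$ for $|I|=w+3$, $I\ne e''$. Since $p_{e'}(L')\ne0$, the ratio $p_{e''}(L_n)/p_{e'}(L_n)$ has a finite limit. If $e'\ne e''$, then for large $n$ the product of $p_{e'}(L_n)/p_{e''}(L_n)\to0$ and this bounded ratio would be $1$, a contradiction.
\end{proof}

So on each sheet we have a triple $e$, the degree set of $L_A$ and order set of $L_M$ at $0$, and a triple $l$, the degree set of $L_M$ and order set of $L_B$ at $0$. By \eqref{eq:triple} $|e|=6$ and $|l|=8$, and $e\le l$ by Section~\ref{sec:prelim}. Thus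
\[
e\in\{(0,1,5),(0,2,4),(1,2,3)\},\qquad l\in\{(0,1,7),(0,2,6),(0,3,5),(1,2,5),(1,3,4)\}.
\]

\section{The limit spaces}\label{sec:limits}

We now determine the limit spaces and their nodal points. The outcome is that, for generic $b$, the space $L_0$ of \eqref{eq:L0} is the only one with degenerate points.

\subsection{The middle spaces}\label{sec:LM}

\begin{proposition}\label{prop:LM}
The only $L_M$ with $e=(0,2,4)$ and $l=(0,2,6)$ is $L_0$. No $L_M\ne L_0$ has a degenerate point.
\end{proposition}

We write $z=x+iy$ and $\eta=y^2>0$ throughout. If $\operatorname{Im}X=yu$ and $\operatorname{Im}Y=yv$ with $u,v$ functions of $x,\eta$, then a nodal point ($u=v=0$) is nondegenerate iff $\partial(u,v)/\partial(x,\eta)\ne0$. If $u=\varphi(x)-\eta$, this determinant is $\varphi'v_\eta+v_x$, so nondegeneracy says that $x$ is a simple root of $E(x)=v(x,\varphi(x))$. We use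
\[
\operatorname{Im}z^3=y(3x^2-\eta),\quad \operatorname{Im}z^4=4yx(x^2-\eta),\quad \operatorname{Im}z^5=y(5x^4-10x^2\eta+\eta^2).
\]

\begin{proof}
There are ten pairs $e\le l$. We write $e\to l$. In each case $W_{L_M}\propto t^5-t^3$ determines the constants, via \eqref{eq:plucker}.

\smallskip
\emph{Pairs settled by} (N2). For $(0,1,5)\to(0,1,7)$ the elements of degree $\le1$ form $\langle1,t\rangle\subset L_M$. For $(1,2,3)\to(1,2,5)$ all elements are divisible by $t$, so the elements of degree $\le2$ form $\langle t,t^2\rangle\subset L_M$. There are no nodal points.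

\smallskip
\emph{Normal forms.} In all remaining cases except the last one, $l_2$ is the only element of $l$ that is $\ge e_2$. So an element $g$ of order $e_2$ has degree $l_2$; we take it monic, $g=t^{l_2}+\cdots$ with all exponents between $e_2$ and $l_2$. Then $L_M=L'\oplus\langle g\rangle$, where $L'$ is the $2$-dimensional space of elements of degree $\le l_1$. If $l_0=0$, then $L'=\langle1,h\rangle$ with $h$ monic of degree $l_1$ and $h(0)=0$; if $1\notin e$, then $h$ has no linear term. If $l_0=1$, we reduce by the element $t+c$ of degree $1$.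

\begin{enumerate}
\item $(0,1,5)\to(0,2,6)$: $\langle1,\ t^2+\alpha t,\ t^6+\beta t^5\rangle$, $W\propto48t^5+30(\alpha+\beta)t^4+20\alpha\beta t^3$. So $\beta=-\alpha$ and $\alpha^2=\frac{12}5$. At a nodal point $u=2x+\alpha=0$, so $\operatorname{Re}z=-k$ with $k=\alpha/2$. Put $t=w-k$. The odd part in $w$ of $t^6-\alpha t^5=(w-k)^5(w-3k)$ is $-8k(w^5+5k^2w^3+2k^4w)$. At $w=iy$ this gives $v=-8k(\eta^2-5k^2\eta+2k^4)$ on the line $x=-k$. The quadratic has discriminant $17k^4$, so its roots are simple and $v_\eta\ne0$ at the nodal points. As $u_x=2$ and $u_\eta=0$, they are nondegenerate.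

\item $(0,1,5)\to(0,3,5)$: $\langle1,\ t^3+\alpha t^2+\beta t,\ t^5\rangle$, $W\propto30t^5+30\alpha t^4+20\beta t^3$. So $\alpha=0$, $\beta=-\frac32$. Here $u=3x^2-\frac32-\eta$, $v=5x^4-10x^2\eta+\eta^2$ and $E=-16x^4+6x^2+\frac94$. As a quadratic in $x^2$ it has discriminant $180$, and $E(0)\ne0$; so its roots $x$ are simple: nondegenerate.

\item $(0,1,5)\to(1,2,5)$: $\langle t+c,\ t^2+r,\ t^5\rangle$, $W\propto12t^5+30ct^4-20rt^3$. So $c=0$, $r=\frac35$. Dividing by $t$, take $X=t+\frac3{5t}$ and $Y=t^4$. With $z=|z|e^{i\varphi}$, nodal points have $|z|^2=\frac35$ and $e^{4i\varphi}=\pm1$. There $X'=1-e^{-2i\varphi}=2i\sin\varphi\,e^{-i\varphi}$ and $Y'=4|z|^3e^{3i\varphi}$, so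
\[
\frac{Y'}{X'}=\frac{4|z|^3e^{4i\varphi}}{2i\sin\varphi}\notin\mathbb R :
\]
nondegenerate.

\item $(0,2,4)\to(0,2,6)$: $\langle1,\ t^2,\ t^6+\alpha t^5+\beta t^4\rangle$, $W\propto24t^5+15\alpha t^4+8\beta t^3$. So $\alpha=0$, $\beta=-3$, which is $L_0$. Its nodal points are exactly the points of the imaginary half-axis.

\item $(0,2,4)\to(0,3,5)$: $\langle1,\ t^3+\alpha t^2,\ t^5+\beta t^4\rangle$, $W\propto30t^5+(12\beta+30\alpha)t^4+16\alpha\beta t^3$. So $\beta=-\frac52\alpha$ and $\alpha^2=\frac34$. Here $u=3x^2+2\alpha x-\eta$ and $v=5x^4-10x^2\eta+\eta^2+4\beta(x^3-x\eta)$. Substituting $\eta=\varphi(x)=3x^2+2\alpha x$ gives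
\[
E=-16x^4-8(\alpha+\beta)x^3+(4\alpha^2-8\alpha\beta)x^2=x^2(-16x^2+12\alpha x+24\alpha^2).
\]
The quadratic factor has two simple nonzero roots. Since $\eta=\varphi(x)>0$ forces $x\ne0$, all relevant roots are simple: nondegenerate.

\item $(0,2,4)\to(1,2,5)$: $L'=\langle t+c,\ t^2+r\rangle$ contains $r(t+c)-c(t^2+r)=rt-ct^2$. Since $1\notin e$, this forces $r=0$, and then $c\ne0$ because $t\notin L_M$. So $L_M=\langle t+c,\ t^2,\ t^5+\beta t^4\rangle$, $W\propto12t^5+(6\beta+30c)t^4+16\beta ct^3$, and $\beta=-5c$, $c^2=\frac3{20}$. Put $s=1/t=x+iy$ (so here $x,y$ refer to $s$) and divide by $t^2$: $X=s+cs^2$, $Y=(1+\beta s)/s^3$. Nodal means $1+2cx=0$ and $\operatorname{Im}\big((1+\beta s)\bar s^3\big)=0$, the latter being $3x^2-y^2+2\beta x(x^2+y^2)=0$. But $\beta x=-5cx=\frac52$ turns this into $8x^2+4y^2=0$. There are no nodal points.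

\item $(0,2,4)\to(1,3,4)$: $L'=\langle t+c,\ t^3+\alpha t^2+r\rangle$ contains $rt-c\alpha t^2-ct^3$, so $r=0$ and then $c\ne0$ as before. So $L_M=\langle t+c,\ t^3+\alpha t^2,\ t^4\rangle$, $W\propto6t^5+(6\alpha+12c)t^4+16\alpha ct^3$, and $\alpha=-2c$, $c^2=\frac3{16}$. With $s=1/t=x+iy$ and division by $t^4$: $X=s+\alpha s^2$, $Y=s^3+cs^4$, $u=1+2\alpha x$ and $v=3x^2-\eta+4cx(x^2-\eta)$. At $u=0$ we have $4cx=1$, so $v_\eta=-1-4cx=-2$, while $u_x=2\alpha\ne0$ and $u_\eta=0$: nondegenerate.

\item $(1,2,3)\to(1,3,4)$: all elements are divisible by $t$. There are elements $t$ and $t^3+\alpha t^2$, and the element of degree $4$ can be reduced to $t^4+\beta t^2$. So $L_M=t\langle1,\ t^2+\alpha t,\ t^3+\beta t\rangle$ and $W_{L_M}=t^3(6t^2+6\alpha t-2\beta)$, hence $\alpha=0$, $\beta=3$. Dividing by $t$: $u=2x$, $v=3x^2-\eta+3$, with determinant $-2$: nondegenerate. \qedhere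
\end{enumerate}
\end{proof}

\subsection{The inner spaces}
For $e=(0,1,5)$ the space $L_A$ contains $\langle1,\tau\rangle$ and has no nodal points by (N2). For $e=(1,2,3)$ all elements of $L_A$ have degree $\le3$; none is divisible by $q_z^2$, so there is no degenerate point.

Let $e=(0,2,4)$. After a translation $s=\tau-p$,
\[
L_A=\langle1,\ s^2,\ s^4+\alpha s^3+\beta s\rangle,\qquad W\propto8s^3+3\alpha s^2-\beta .
\]
The derivative of $W$ is proportional to $s(4s+\alpha)$. So $p$ is a critical point of $\prod(\tau-a_i)$, and the other one is $p-\alpha/4$. Let $p_-<p_+$ be the critical points and $D=p_+-p_->0$. Conversely each critical point determines $\alpha$ and $\beta$. So there are exactly two spaces, $L_A^\pm$ with $p=p_\pm$, and $\alpha=\pm4D$. In the reduced basis $1,\ \tau^2+A_{21}\tau,\ \tau^4+A_{43}\tau^3+A_{41}\tau$ we have $A_{21}=-2p_\pm$ and $A_{43}=\alpha-4p_\pm$, hence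
\begin{equation}\label{eq:kA}
A_{21}=-2p_\pm,\qquad \kappa_A:=A_{43}-2A_{21}=\alpha=\pm4D\neq0 .
\end{equation}
Nodal points of $L_A^\pm$ are $s=iy$ with $\alpha y^2=\beta$. With $s=x+iy$ we have $u=2x$, and $v_\eta=-\alpha\ne0$ at $x=0$, so they are nondegenerate. \emph{No $L_A$ has a degenerate point.}

\subsection{The outer spaces and the choice of $a$ and $b$}\label{sec:LB}
If $l=(0,2,6)$, let $g_i=\tau^i+\sum_{j>i,\,j\ne0,2,6}B_{ij}\tau^j$, $i=0,2,6$, be the reduced basis of $L_B$ (with $B_{67}=0$ if $d=6$), and put
\[
\kappa_B:=B_{67}-3B_{23}+2B_{01} .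
\]

\begin{lemma}\label{lem:genericb}
For $b$ outside a nowhere dense set:
\textup{(B1)} no $L_B$, for any $l$, has a degenerate point;
\textup{(B2)} $\kappa_B\ne0$ for all $L_B$ with $l=(0,2,6)$.
\end{lemma}
\begin{proof}
For $|l|=8$ let $C_l\subset\mathrm{Gr}(3,R_d)$ be the cell of spaces with order set $l$ at $0$. Its coordinates are the coefficients of the reduced basis, so $\dim C_l=\sum(d-l_i)-3=3d-11=\nu$. The Wronski map sends $C_l$ to the $\nu$-dimensional projective space of forms $\tau^5g$, in which the products $\tau^5\prod(\tau-b_j)$ with distinct nonzero real $b_j$ form an open set. Semialgebraic maps do not raise dimension. So it suffices to show that the spaces to be avoided form a set of dimension $\le\nu-1$.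

(B2) The function $\kappa_B$ is affine and nonconstant on $C_{(0,2,6)}$, because $B_{01}$ is a coordinate. Its zero set has dimension $\nu-1$.

(B1) First consider the set $T\subset C_l$ of spaces for which $z=i$ is degenerate. Such a space has a flag $L_1\subset L_2\subset L$ with $L_1\subset q_i^2R_{d-4}$ and $L_2\subset q_iR_{d-2}$. Let $\{o_1\}$, $\{o_1,o_2\}$, $\{o_1,o_2,o_3\}=l$ be the order sets at $0$; there are finitely many possibilities. If $K\subset F=hR_m$ with $h(0)\ne0$, the spaces $K'\subset F$ containing $K$ with one dimension more and one more order $o$ are given by $K'=K+\langle hf\rangle$ with $f=t^o+\sum c_jt^j$, where $o<j\le m$ and $j$ is not an order of $K$. They form a family of dimension at most $m-o$. Hence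
\[
\dim T\le(d-4-o_1)+(d-2-o_2)+(d-o_3)=3d-14 .
\]
The identity component of the stabilizer of $0$ in $PGL_2(\mathbb R)$ is $2$-dimensional, preserves $C_l$ and is transitive on $\mathbb H$. So the spaces in $C_l$ with a degenerate point form a set of dimension $\le3d-12=\nu-1$.
\end{proof}

Let $\mathcal B$ be the set of all $L_B$ with $l=(0,2,6)$. It is finite by (F1), and it depends only on $b$. It is nonempty; this is where $d\ge6$ is used. The Schubert condition for order set $\ge(0,2,6)$ at $0$ has the partition $(4,1,0)$, which fits into the $3\times(d-2)$ rectangle. By Pieri's rule the product of its class with $\nu$ divisor classes is a positive multiple of the class of a point. So there are spaces with order set $\ge(0,2,6)$ at $0$ whose Wronskian vanishes at all $b_j$. They are real by (F2), and since $W$ has order exactly $5$ at $0$, the order set is exactly $(0,2,6)$.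

\emph{Order of choices.} First we fix $b$ as in Lemma~\ref{lem:genericb}. Then we fix $a$ such that $D$ avoids finitely many values depending on $b$, determined in Section~\ref{sec:walls}.

\section{Where nodal points can go}

A space $L$ over $\Pi(\varepsilon,u)$ is close to $L_A$, $L_M$, $L_B$ at the scales $\varepsilon$, $1$, $1/\varepsilon$, and to monomial spaces between these scales (Figure~\ref{fig:scales}). This limits where its nodal points can be.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[->] (0,0)--(12.2,0) node[right] {$\log|t|$};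
\draw (2.2,-0.1)--(2.2,0.1);
\draw (5.9,-0.1)--(5.9,0.1);
\draw (9.6,-0.1)--(9.6,0.1);
\node[below] at (2.2,-0.12) {$\varepsilon$};
\node[below] at (5.9,-0.12) {$1$};
\node[below] at (9.6,-0.12) {$1/\varepsilon$};
\node[below] at (2.2,-0.6) {$\varepsilon a_i$};
\node[below] at (5.9,-0.6) {$x_1,\,x_2$};
\node[below] at (9.6,-0.6) {$b_j/\varepsilon$};
\node at (2.2,0.95) {(A): $L_A$};
\node at (5.9,0.95) {(M): $L_M$};
\node at (9.6,0.95) {(B): $L_B$};
\node at (4.05,0.42) {(NA): $t^{e}$};
\node at (7.75,0.42) {(NB): $t^{l}$};
\end{tikzpicture}
\caption{The $N$ flexes sit at three scales of $|t|$: three at $\varepsilon$, two at $1$, the others at $1/\varepsilon$. Viewed at these scales the space $L$ is close to $L_A$, $L_M$, $L_B$. In the two necks between them, $L$ is close to the monomial spaces with exponents $e$ and $l$. Nodal points of $L$ lie in one of these five regions.}\label{fig:scales}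
\end{figure}

\begin{lemma}\label{lem:where}
On a sheet let $(\varepsilon_n,u_n)\to(0,u_0)$, let $L_n$ be the corresponding spaces, and let $z_n\in\mathbb H$ be nodal for $L_n$. After passing to a subsequence one of the following holds.
\begin{itemize}
\item[(A)] $z_n/\varepsilon_n\to\zeta\in\mathbb H$, nodal for $L_A$.
\item[(M)] $z_n\to\zeta\in\mathbb H$, nodal for $L_M$.
\item[(B)] $\varepsilon_nz_n\to\zeta\in\mathbb H$, nodal for $L_B$.
\item[(NA)] $\varepsilon_n\ll|z_n|\ll1$, $z_n/|z_n|\to i$ and $e=(0,2,4)$.
\item[(NB)] $1\ll|z_n|\ll1/\varepsilon_n$, $z_n/|z_n|\to i$ and $l=(0,2,6)$.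
\end{itemize}
In \textup{(A)}, \textup{(M)}, \textup{(B)}, if the $z_n$ are degenerate, then so is $\zeta$.
\end{lemma}
\begin{proof}
Let $\rho_n=|z_n|$ and, after passing to a subsequence, $z_n/\rho_n\to\omega$ with $|\omega|=1$.

\emph{Let $\omega=\pm1$.} Write $z_n=x_n+iy_n$ with $y_n=o(|x_n|)$. Let $L_\infty$ be a limit of the spaces $\{f(x_n+y_n\tau):f\in L_n\}$; the point $i$ is nodal for it by (N1). Two different points of $\Pi(\varepsilon_n,u_n)$ cannot both be within $O(y_n)$ of $x_n$: their distance would be $O(y_n)=o(|x_n|)$, contradicting \eqref{eq:sep}. So at most one root of the rescaled Wronskians stays bounded, and $\deg W_{L_\infty}\le1$. The degree set of $L_\infty$ is $(0,1,2)$ or $(0,1,3)$, so $L_\infty\supset\langle1,\tau\rangle$, contradicting (N2).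

\emph{Let $\omega\in\mathbb H$.} If $\rho_n/\varepsilon_n$, $\rho_n$ or $\rho_n\varepsilon_n$ has a limit in $(0,\infty)$ along a subsequence, we are in (A), (M) or (B) by (N1), which also gives the last statement. Otherwise, after passing to a subsequence, one of the following four cases holds; let $L_\infty$ be a limit of $L_n[\rho_n]$, for which $\omega$ is nodal.
\begin{itemize}
\item $\rho_n/\varepsilon_n\to0$: then $W_{L_\infty}\propto1$ and $L_\infty=\langle1,t,t^2\rangle$, contradicting (N2).
\item $\rho_n\varepsilon_n\to\infty$: then $W_{L_\infty}\propto t^N$ and $L_\infty=t^{d-2}\langle1,t,t^2\rangle$, contradicting (N2).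
\item $\varepsilon_n\ll\rho_n\ll1$: then $W_{L_\infty}\propto t^3$, and $L_\infty$ is monomial by \eqref{eq:monomial}. By Lemma~\ref{lem:match} with the scales $\varepsilon_n,\rho_n$ its exponents are $e$. By (N2), $e\ne(0,1,5),(1,2,3)$. So $L_\infty=\langle1,t^2,t^4\rangle$, $\omega^2\in\mathbb R$, and $\omega=i$.
\item $1\ll\rho_n\ll1/\varepsilon_n$: then $W_{L_\infty}\propto t^5$, and $L_\infty$ is monomial with exponents $l$, by Lemma~\ref{lem:match} with the scales $1,\rho_n$. The triples $(0,1,7)$ and $(1,2,5)$ are excluded by (N2). For $(0,3,5)$ we would have $\omega^3,\omega^5\in\mathbb R$, and for $(1,3,4)$, dividing by $t$, $\omega^2,\omega^3\in\mathbb R$; both give $\omega\in\mathbb R$. So $l=(0,2,6)$, and $\omega^2\in\mathbb R$ gives $\omega=i$. \qedhere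
\end{itemize}
\end{proof}

\section{Sheets with $L_M\ne L_0$}

On these sheets degenerate points can arise only in the necks (NA) and (NB), where $L$ is close to $\langle1,t^2,t^4\rangle$ or $\langle1,t^2,t^6\rangle$. These limits have a whole axis of degenerate points, so we look at the first-order odd perturbation. To first order, nodal points are its zeros on the axis and degenerate points its double zeros there. If it has only the two terms $Pt^{2k-1}+Qt^{2k+1}$, then it has no double zero on the axis. The next lemma makes this precise.

We use the following consequence of Cauchy's estimate, called (E) below. Let $G$ be holomorphic near a compact interval of $\mathbb R$, real on $\mathbb R$, and bounded by $C$ on a fixed complex neighborhood. Then on a smaller neighborhood $|G'|=O(C)$ and, comparing $G(v)$ with $G(\operatorname{Re}v)\in\mathbb R$, $|\operatorname{Im}G(v)|=O(C\,|\operatorname{Im}v|)$.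

\begin{lemma}\label{lem:neck}
Let $k\in\{2,3\}$ and let $L_n=\langle f_0,f_2,f_{2k}\rangle$ be real spaces of forms of degree $d$ whose Wronskians have only real roots; let $f_j=E_j+O_j$ with $E_j$ even and $O_j$ odd. Let $\theta_n\to0$, and suppose coefficientwise $E_j=t^j+O(\theta_n^2)$, $O_j=O(\theta_n)$, and
\[
O_{2k}-kt^{2k-2}O_2+(k-1)t^{2k}O_0=Pt^{2k-1}+Qt^{2k+1}+o(\theta_n),\qquad |P|+|Q|\ge c\,\theta_n,\quad c>0 .
\]
Then there is no sequence of degenerate points $z_n$ of $L_n$ with $z_n\to i$; the same holds for every subsequence.
\end{lemma}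
\begin{proof}
We write $\theta$ for $\theta_n$. Near $\pm i$ put $X=f_2/f_0$, $Y=f_{2k}/f_0$ and $\Psi=Y-X^k$, and denote even and odd parts by indices $e$ and $o$. From
\[
X=\frac{(E_2+O_2)(E_0-O_0)}{E_0^2-O_0^2}
\]
we get $X_e=t^2+O(\theta^2)$ and $X_o=O_2-t^2O_0+O(\theta^3)$, and in the same way $Y_e=t^{2k}+O(\theta^2)$ and $Y_o=O_{2k}-t^{2k}O_0+O(\theta^3)$. Further $(X^k)_e=t^{2k}+O(\theta^2)$ and $(X^k)_o=kt^{2k-2}X_o+O(\theta^3)$. So $\Psi_e=O(\theta^2)$ and
\[
\Psi_o=O_{2k}-kt^{2k-2}O_2+(k-1)t^{2k}O_0+O(\theta^3)=Pt^{2k-1}+Qt^{2k+1}+o(\theta),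
\]
with $P,Q=O(\theta)$. All estimates are uniform near $\pm i$, so they hold for derivatives too. Write $X_e=H(t^2)$ and $\Psi_e=K(t^2)$ with $H,K$ real analytic near $-1$, $H(v)=v+O(\theta^2)$ and $K=O(\theta^2)$.

Let $z=iy+s$ be nodal with $z\to i$, where $s,y\in\mathbb R$. Since $X_o=O(\theta)$, $\operatorname{Im}X(z)=0$ gives $\operatorname{Im}H(z^2)=O(\theta)$. By (E) $\operatorname{Im}H(z^2)=(1+O(\theta^2))\operatorname{Im}z^2$, and $\operatorname{Im}z^2=2ys$, so $s=O(\theta)$. Hence $\operatorname{Im}K(z^2)=O(\theta^3)$ by (E). As $X(z)$ and $Y(z)$ are real, $\operatorname{Im}\Psi(z)=0$, so $\operatorname{Im}\Psi_o(z)=O(\theta^3)$. At $t=i$ the main part of $\Psi_o$ is $\pm i(P-Q)$, and $z\to i$; hence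
\[
P-Q=o(\theta).
\]

Suppose $z$ is degenerate. As $X'(z)\to2i\ne0$, we have $Y'/X'\in\mathbb R$ at $z$, so $\Psi'(z)/X'(z)=Y'(z)/X'(z)-kX(z)^{k-1}\in\mathbb R$. Now $\Psi'(z)=2zK'(z^2)+\Psi_o'(z)$ and $X'(z)=2zH'(z^2)(1+O(\theta))$. So the first summand contributes $(K'/H')(z^2)(1+O(\theta))$ to $\Psi'/X'$; here $K'/H'=O(\theta^2)$ is real analytic, and the contribution has imaginary part $O(\theta^3)$ by (E). The second contributes $\Psi_o'(i)/(2i)+o(\theta)$, where $\Psi_o'(i)=\pm\big((2k-1)P-(2k+1)Q\big)+o(\theta)$. Hence
\[
(2k-1)P-(2k+1)Q=o(\theta).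
\]
The two relations give $P,Q=o(\theta)$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:typeII}
Fix $\Lambda>0$. For small $\varepsilon$ and all $\lambda\in[-\Lambda,\Lambda]$, the spaces over $\Pi(\varepsilon,(a,1+\varepsilon\lambda,-1,b))$ on sheets with $L_M\ne L_0$ have no degenerate point.
\end{proposition}
\begin{proof}
Otherwise there are degenerate points $z_n$ of such spaces $L_n$ on one sheet, with $\varepsilon_n\to0$. We apply Lemma~\ref{lem:where}. Cases (A), (M), (B) are impossible, because $L_A$, $L_M$, $L_B$ have no degenerate point (Section~\ref{sec:limits}). Put $\rho=|z_n|$ and omit indices $n$.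

\emph{Case} (NA). Here $e=(0,2,4)$ and, as $L_M\ne L_0$, $L_M$ is one of the spaces 5, 6, 7 in the proof of Proposition~\ref{prop:LM}. Since $p_{024}(L_M)\ne0$, we can write $L_n=\langle f_0,f_2,f_4\rangle$ with $f_i=t^i+\sum_{j\ne0,2,4}c_{ij}t^j$. The reduced basis of $L_n[\varepsilon]$ has the coefficients $c_{ij}\varepsilon^{j-i}$, so the convergence $L_n[\varepsilon]\to L_A$ and $L_n\to L_M$ gives
\[
c_{ij}=\varepsilon^{i-j}(A_{ij}+o(1))\quad(j<i),\qquad c_{ij}=M_{ij}+o(1)\quad(j>i),
\]
where $A_{ij}$ and $M_{ij}$ are the coefficients of the reduced bases of $L_A$ and $L_M$ with pivots $0,2,4$. In $L_n[\rho]$ the coefficients are $c_{ij}\rho^{j-i}$. Put $\theta=\varepsilon/\rho+\rho\to0$. Even corrections are $O(\theta^2)$, and odd ones with $|j-i|\ge3$ are $O(\theta^3)$. So Lemma~\ref{lem:neck} with $k=2$ applies to $L_n[\rho]$ with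
\[
P=\frac\varepsilon\rho\,(\kappa_A+o(1)),\qquad Q=\rho\,(\kappa_M+o(1)),\qquad \kappa_M=M_{45}-2M_{23}+M_{01},
\]
provided $\kappa_A\kappa_M\ne0$. We have $\kappa_A\ne0$ by \eqref{eq:kA}. The reduced bases of the three spaces are
\begin{align*}
\text{5:}\quad& 1,\ t^2+\tfrac1\alpha t^3,\ t^4+\tfrac1\beta t^5, &\kappa_M&=\tfrac1\beta-\tfrac2\alpha=-\tfrac{12}{5\alpha};\\
\text{6:}\quad& 1+\tfrac1ct,\ t^2,\ t^4+\tfrac1\beta t^5, &\kappa_M&=\tfrac1\beta+\tfrac1c=\tfrac4{5c};\\
\text{7:}\quad& 1+\tfrac1ct,\ t^2+\tfrac1\alpha t^3,\ t^4, &\kappa_M&=-\tfrac2\alpha+\tfrac1c=\tfrac2c .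
\end{align*}
All are nonzero. Since $z_n/\rho\to i$ is a degenerate point of $L_n[\rho]$, this contradicts Lemma~\ref{lem:neck}.

\emph{Case} (NB). Here $l=(0,2,6)$, so $L_M$ is a space of case 1 in the proof of Proposition~\ref{prop:LM}. We use the pivots $0,2,6$, the degree set of $L_M$ and order set of $L_B$. Now
\[
c_{ij}=M'_{ij}+o(1)\quad(j<i),\qquad c_{ij}=\varepsilon^{j-i}(B_{ij}+o(1))\quad(j>i),
\]
where $M'_{ij}$ are the coefficients of the reduced basis $1,\ t^2+\alpha t,\ t^6-\alpha t^5$ of $L_M$, so $M'_{21}=\alpha$ and $M'_{65}=-\alpha$. In $L_n[\rho]$ put $\theta=\rho^{-1}+\varepsilon\rho\to0$. As before, even corrections are $O(\theta^2)$, odd ones with $|j-i|\ge3$ are $O(\theta^3)$, and Lemma~\ref{lem:neck} with $k=3$ applies with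
\[
P=\rho^{-1}(M'_{65}-3M'_{21}+o(1))=\rho^{-1}(-4\alpha+o(1)),\qquad Q=\varepsilon\rho\,(\kappa_B+o(1)).
\]
Here $\alpha\ne0$, and $\kappa_B\ne0$ by (B2). This is again a contradiction.
\end{proof}

\section{Sheets with $L_M=L_0$}

On these sheets $e=(0,2,4)$, $l=(0,2,6)$, $L_A\in\{L_A^+,L_A^-\}$ and $L_B\in\mathcal B$.

\subsection{All pairs occur}
Let $L_A\in\{L_A^\pm\}$ and $L_B\in\mathcal B$, with reduced bases as in Section~\ref{sec:limits}. Put
\[
f_0=g_0(\varepsilon t),\quad f_2=\varepsilon^{-2}g_2(\varepsilon t)+\varepsilon A_{21}t,\quad f_6=\varepsilon^{-6}g_6(\varepsilon t)-3\big(t^4+\varepsilon A_{43}t^3+\varepsilon^3A_{41}t\big).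
\]
As $\varepsilon\to0$ we have $f_0\to1$, $f_2\to t^2$, $f_6\to t^6-3t^4$. At the scale $\varepsilon$,
\[
f_0(\varepsilon\tau)\to1,\quad \varepsilon^{-2}f_2(\varepsilon\tau)\to\tau^2+A_{21}\tau,\quad -\tfrac13\varepsilon^{-4}f_6(\varepsilon\tau)\to\tau^4+A_{43}\tau^3+A_{41}\tau ,
\]
and at the scale $1/\varepsilon$,
\[
f_0(\tau/\varepsilon)=g_0,\quad \varepsilon^2f_2(\tau/\varepsilon)\to g_2,\quad \varepsilon^6f_6(\tau/\varepsilon)\to g_6 .
\]
So $\langle f_0,f_2,f_6\rangle$ tends to $L_A,L_0,L_B$ at the three scales. Its Wronskian therefore has roots $\varepsilon(a_i+o(1))$, $\pm1+o(1)$ and $(b_j+o(1))/\varepsilon$. These are all $3+2+\nu=N$ roots; they are simple, and real because the Wronskian is real. So for small $\varepsilon$ the space lies over some $\Pi(\varepsilon,u)$ with $u$ near $u_0$; this is why $a'$ and $b'$ were allowed to vary in $\Omega$. For a sequence $\varepsilon_n\to0$ infinitely many of these spaces lie on one sheet, and the limit triple of this sheet is $(L_A,L_0,L_B)$. \emph{Hence every pair $(L_A^\pm,L_B)$, $L_B\in\mathcal B$, occurs on some sheet.}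

\subsection{The first-order odd part}
Fix $\lambda\in\mathbb R$ and consider a sheet with limit triple $(L_A,L_0,L_B)$ over $\Pi(\varepsilon,(a,1+\varepsilon\lambda,-1,b))$, $\varepsilon\to0$. Since $p_{026}(L_0)\ne0$, write $L=\langle f_0,f_2,f_6\rangle$ with $f_i=t^i+\sum_{j\ne0,2,6}c_{ij}t^j$. The three scales give the following.
\begin{itemize}
\item Scale $1$: $c_{64}\to-3$, and all other $c_{ij}\to0$.
\item Scale $1/\varepsilon$: $c_{ij}=\varepsilon^{j-i}(B_{ij}+o(1))$ for $j>i$.
\item Scale $\varepsilon$, where the pivots are $0,2,4$ and the reduced basis consists of $f_6/c_{64}$ and $f_i-c_{i4}f_6/c_{64}$, $i=0,2$: $c_{63}=-3\varepsilon(A_{43}+o(1))$, $c_{61}=O(\varepsilon^3)$, and, as $c_{24}c_{61}=O(\varepsilon^5)$, $c_{21}=\varepsilon(A_{21}+o(1))$.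
\end{itemize}
The coefficient $c_{65}$ is not determined to first order by the limits. We read it off from the Wronskian, and this is where $\lambda$ enters. Let $w_k$ be the coefficient of $t^k$ in $W_L$. From
\[
W_L\propto\prod_i(t-\varepsilon a_i)\cdot(t-1-\varepsilon\lambda)(t+1)\cdot\prod_j(1-\varepsilon t/b_j)
\]
we get
\[
\frac{w_4}{w_5}=\varepsilon\Big(-\lambda-\sum a_i+\sum\frac1{b_j}\Big)+O(\varepsilon^2).
\]
By \eqref{eq:plucker} $w_5=\Delta(026)+o(1)=48+o(1)$ and
\[
w_4=30p_{025}+30p_{016}+6p_{124}+12p_{034},
\]
where $p_{025}=c_{65}$, $p_{016}=c_{21}$, $p_{124}=c_{01}c_{64}-c_{04}c_{61}=-3\varepsilon B_{01}+o(\varepsilon)$ and $p_{034}=c_{23}c_{64}-c_{24}c_{63}=-3\varepsilon B_{23}+o(\varepsilon)$. Hence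
\[
c_{65}=\varepsilon(\ell+o(1)),\quad \ell=\mu-A_{21}+\tfrac35B_{01}+\tfrac65B_{23},\quad \mu:=-\tfrac85\lambda+\tfrac85\Big(\sum\frac1{b_j}-\sum a_i\Big).
\]

Let $f_j=E_j+O_j$ be the splitting into even and odd parts, and put
\[
X=f_2/f_0,\qquad Y=f_6/f_0,\qquad \Psi=Y-c_{64}X^2-X^3 .
\]
The point of $\Psi$ is that its even part nearly vanishes. To first order in $O_0,O_2,O_6$, and with $c_{64}$ replaced by $-3$, the odd parts of $X$ and $Y$ are $O_2-t^2O_0$ and $O_6-(t^6-3t^4)O_0$, so the odd part of $\Psi$ is
\begin{equation}\label{eq:firstorder}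
O_6-(3t^4-6t^2)O_2+(2t^6-3t^4)O_0 .
\end{equation}
In \eqref{eq:firstorder} the coefficient of $t^3$ is $c_{63}+6c_{21}$, that of $t^5$ is $c_{65}-3c_{21}+6c_{23}-3c_{01}$, and that of $t^7$ is $c_{67}-3c_{23}+2c_{01}$ up to terms $O(\varepsilon^3)$; all other coefficients are $O(\varepsilon^3)$. So
\begin{equation}\label{eq:psi}
\Psi_o=\varepsilon\big(-3\kappa_At^3+\kappa_\lambda t^5+\kappa_Bt^7\big)+\cdots,\qquad \kappa_\lambda=\mu-4A_{21}+C_B,
\end{equation}
with $C_B:=\frac{36}5B_{23}-\frac{12}5B_{01}$. We must control the omitted terms at all scales between $\varepsilon$ and $1/\varepsilon$.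

\begin{lemma}\label{lem:estimate}
Let $J\subset(0,\infty)$ be a compact interval, $\mathcal K$ a small symmetric complex neighborhood of $\pm iJ$, and $\rho=\rho(\varepsilon)$ with $\varepsilon/\rho\to0$, $\varepsilon\rho\to0$. Put $\theta=\varepsilon/\rho+\varepsilon\rho$ and $m_\rho=\rho^4+\rho^6$. Uniformly for $t=\rho\tau$, $\tau\in\mathcal K$:
\begin{itemize}
\item[(i)] $X_e=t^2+O(\theta^2\rho^2)$ and $X_o=O_2-t^2O_0+O(\theta^3\rho^2)=O(\theta\rho^2)$;
\item[(ii)] $\Psi_e=O(\theta^2m_\rho)$;
\item[(iii)] the terms omitted in \eqref{eq:psi} are $o(\varepsilon)(\rho^3+\rho^5+\rho^7)+O(\theta^3m_\rho)$.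
\end{itemize}
If $z=\rho\zeta$ is nodal with $\zeta$ close to $iJ$, then
\begin{itemize}
\item[(iv)] $\operatorname{Re}\zeta=O(\theta)$ and $\operatorname{Im}\Psi_e(z)=O(\theta^3m_\rho)$.
\end{itemize}
\end{lemma}
\begin{proof}
By the estimates for $c_{ij}$,
\[
E_0=1+O(\theta^2),\quad O_0=O(\theta);\qquad E_2=t^2+O(\theta^2\rho^2),\quad O_2=O(\theta\rho^2);
\]
\[
E_6=t^6+c_{64}t^4+O(\theta^2m_\rho),\quad O_6=O(\theta m_\rho).
\]
Indeed the even corrections have relative size $O(\varepsilon^2\rho^2)$. For the odd parts, $c_{01}t=O(\varepsilon\rho)$, $c_{21}t=O\big(\tfrac\varepsilon\rho\rho^2\big)$, $c_{23}t^3=O(\varepsilon\rho\cdot\rho^2)$, $c_{63}t^3=O\big(\tfrac\varepsilon\rho\rho^4\big)$, $c_{65}t^5=O\big(\tfrac\varepsilon\rho\rho^6\big)$ and $c_{67}t^7=O(\varepsilon\rho\cdot\rho^6)$. All other odd terms, namely $c_{61}t=O\big((\tfrac\varepsilon\rho)^3\rho^4\big)$ and those with $j-i\ge3$, have relative size $O(\theta^3)$.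

As in Lemma~\ref{lem:neck}, (i) follows, and likewise $Y_e=t^6+c_{64}t^4+O(\theta^2m_\rho)$ and $Y_o=O_6-(t^6+c_{64}t^4)O_0+O(\theta^3m_\rho)$. In
\[
\Psi_e=Y_e-c_{64}(X_e^2+X_o^2)-(X_e^3+3X_eX_o^2)
\]
the leading terms $t^6+c_{64}t^4$ cancel, which gives (ii). Next
\[
\Psi_o=Y_o-2c_{64}X_eX_o-(3X_e^2X_o+X_o^3)=O_6-(3t^4+2c_{64}t^2)O_2+(2t^6+c_{64}t^4)O_0+O(\theta^3m_\rho).
\]
This is \eqref{eq:firstorder} with $c_{64}$ in the place of its limit $-3$. Replacing $c_{64}$ by $-3$ changes the coefficients of $t^2O_2$ and $t^4O_0$ by $o(1)$, hence the expression by $o(\varepsilon)(\rho^3+\rho^5)+O(\theta^3m_\rho)$. The errors $o(\varepsilon)$ in the coefficients $c_{ij}$ of order $\varepsilon$ contribute $o(\varepsilon)(\rho^3+\rho^5+\rho^7)$, and the other odd terms $O(\theta^3m_\rho)$. This is (iii).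

For (iv) write $X_e=\rho^2H(\tau^2)$ with $H(v)=v+O(\theta^2)$ real analytic. Then $\operatorname{Im}X(z)=0$ and $X_o=O(\theta\rho^2)$ give $\operatorname{Im}H(\zeta^2)=O(\theta)$. By (E) $\operatorname{Im}\zeta^2=O(\theta)$, so $\operatorname{Re}\zeta=O(\theta)$. Since $\Psi_e$ is a real analytic function of $\tau^2$ of size $O(\theta^2m_\rho)$, (E) gives the second claim.
\end{proof}

\begin{proposition}\label{prop:typeI}
For a sheet with limit triple $(L_A,L_0,L_B)$ and a fixed $\lambda$, suppose that all positive roots of
\[
F_\lambda(v)=3\kappa_A+\kappa_\lambda v-\kappa_Bv^2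
\]
are simple, and let $r(\lambda)$ be their number. Then for small $\varepsilon$ the space $L$ over $\Pi(\varepsilon,(a,1+\varepsilon\lambda,-1,b))$ on this sheet has no degenerate point, and $\sigma(L)=\sigma(L_A)+\sigma(L_B)+r(\lambda)$.
\end{proposition}
\begin{proof}
We apply Lemma~\ref{lem:where} to sequences of nodal points $z$, $\varepsilon\to0$. At a nodal point $X,Y$ are real, hence $\operatorname{Im}\Psi(z)=0$.

(NA) With $\rho=|z|$ we have $m_\rho\asymp\rho^4$ and $\theta\asymp\varepsilon/\rho$, so $\theta^3m_\rho\asymp\varepsilon^3\rho\ll\varepsilon\rho^3$. As $z/\rho\to i$, Lemma~\ref{lem:estimate} gives $\operatorname{Im}\Psi(z)=3\kappa_A\varepsilon\rho^3(1+o(1))\ne0$. So (NA) is impossible.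

(NB) Here $m_\rho\asymp\rho^6$ and $\theta\asymp\varepsilon\rho$, so $\theta^3m_\rho\asymp\varepsilon^3\rho^9\ll\varepsilon\rho^7$, and $\operatorname{Im}\Psi(z)=-\kappa_B\varepsilon\rho^7(1+o(1))\ne0$. So (NB) is impossible.

(A), (B) The nodal points of $L_A$ and of $L_B$ are nondegenerate, the latter by (B1). They form discrete semialgebraic sets, which are finite. By (N3), applied to $L[\varepsilon]\to L_A$ and $L[1/\varepsilon]\to L_B$, each continues to exactly one nearby nodal point of the rescaled space, and this point is nondegenerate.

(M) Here $z\to i\varrho$ with $\varrho>0$. Lemma~\ref{lem:estimate} with $\rho=1$, $\theta=2\varepsilon$ gives $\operatorname{Re}z=O(\varepsilon)$; write $z=ir+\varepsilon s'$ with $s'$ bounded. On compact sets of $(r,s')$, $r>0$,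
\begin{equation}\label{eq:limitmap}
\Big(\frac{\operatorname{Im}X(z)}\varepsilon,\ \frac{\operatorname{Im}\Psi(z)}\varepsilon\Big)\longrightarrow\big(2rs'+h(r),\ r^3F_\lambda(r^2)\big)\quad\text{in }C^1,
\end{equation}
with $h(r)=A_{21}r-(B_{23}-B_{01})r^3$. To see this, note that $X_e=t^2+O(\varepsilon^2)$ and $\operatorname{Im}z^2=2\varepsilon rs'$, while $X_o/\varepsilon\to A_{21}t+(B_{23}-B_{01})t^3$. The even part of $\Psi$ is $O(\varepsilon^2)$ and contributes nothing in the limit. And $\Psi_o/\varepsilon\to-3\kappa_At^3+\kappa_\lambda t^5+\kappa_Bt^7$, which at $t=ir$ is $i\,(3\kappa_Ar^3+\kappa_\lambda r^5-\kappa_Br^7)$. The convergence is in $C^1$ because these are uniform estimates for holomorphic functions on complex neighborhoods, so they hold for derivatives too.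

Where $X$ is real, $Y$ is real iff $\Psi$ is; so the nodal points in question are the zeros of the left side of \eqref{eq:limitmap}, and every limit of their coordinates $(r,s')$ is a zero of the right side. So $\varrho^2$ is a positive root of $F_\lambda$, and $(r,s')\to(\varrho,-h(\varrho)/(2\varrho))$. Conversely, for each positive root $\varrho^2$ the limit map has the zero $(\varrho,-h(\varrho)/(2\varrho))$, with Jacobian determinant $-2\varrho\cdot2\varrho^4F_\lambda'(\varrho^2)\ne0$. Hence for small $\varepsilon$ there is exactly one nodal point of $L$ near it in the coordinates $(r,s')$. It is nondegenerate: at a nodal point $\Psi'=Y'-(2c_{64}X+3X^2)X'$ with $X$ real, so $d\operatorname{Im}\Psi$ and $d\operatorname{Im}Y$ differ by a real multiple of $d\operatorname{Im}X$.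

To conclude, fix small neighborhoods of the finitely many points just described: of the nodal points of $L_A$ and $L_B$ in the coordinates $z/\varepsilon$ and $\varepsilon z$, and of the points $(\varrho,-h(\varrho)/(2\varrho))$ in the coordinates $(r,s')$. For small $\varepsilon$ they are disjoint in $\mathbb H$, and each contains exactly one nodal point of $L$, which is nondegenerate. Every nodal point of $L$ lies in one of them: otherwise a sequence of exceptions with $\varepsilon\to0$ would have a subsequence of type (A), (M) or (B), which enters one of the neighborhoods. This proves both claims.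
\end{proof}

\subsection{Walls}\label{sec:walls}
By \eqref{eq:kA} $\kappa_A=\pm4D$ and $-4A_{21}=8p_\pm$ for $L_A^\pm$, so $\kappa_\lambda=\mu+8p_\pm+C_B$. The parameter $\mu$ is a strictly decreasing affine function of $\lambda$ and the same for all sheets. The discriminant of $F_\lambda$ is $\kappa_\lambda^2+12\kappa_A\kappa_B$, the product of its roots is $-3\kappa_A/\kappa_B$, and their sum is $\kappa_\lambda/\kappa_B$.

If $\kappa_A\kappa_B>0$, there is exactly one positive root, it is simple, and $r(\lambda)=1$ always. The other pairs are of two kinds.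
\begin{itemize}
\item $(L_A^-,L_B)$ with $\kappa_B>0$: $r=2$ if $\kappa_\lambda>\sqrt{48D\kappa_B}$, and $r=0$ if $\kappa_\lambda<\sqrt{48D\kappa_B}$. As $\mu$ increases, $r$ jumps \emph{up} from $0$ to $2$ at
\[
\mu=\sqrt{48D\kappa_B}-8p_--C_B .
\]
\item $(L_A^+,L_{B'})$ with $\kappa_{B'}<0$: $r=2$ if $\kappa_\lambda<-\sqrt{48D|\kappa_{B'}|}$, and $r=0$ if $\kappa_\lambda>-\sqrt{48D|\kappa_{B'}|}$. As $\mu$ increases, $r$ jumps \emph{down} from $2$ to $0$ at
\[
\mu=-\sqrt{48D|\kappa_{B'}|}-8p_+-C_{B'} .
\]
\end{itemize}
We call these values of $\mu$ walls. A double positive root of $F_\lambda$ occurs only at a wall. An up-wall and a down-wall coincide iff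
\[
8D+\sqrt{48D}\,\big(\sqrt{\kappa_B}+\sqrt{|\kappa_{B'}|}\big)=C_B-C_{B'} .
\]
The left side is strictly increasing in $D$, and $\mathcal B$ is finite and does not depend on $a$. So for fixed $b$ this happens for only finitely many $D$. We now choose $a$, for instance by scaling, such that $D$ avoids these values.

\section{End of the proof of Theorem~\ref{thm:flexes}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:flexes}]
The set $\mathcal B$ is nonempty and $\kappa_B\ne0$ for $L_B\in\mathcal B$. Every pair $(L_A^\pm,L_B)$ occurs on some sheet, and for each $L_B$ one of the two signs gives $\kappa_A\kappa_B<0$. So there is at least one wall $\mu^*$. There are finitely many walls, and all sheets with a wall at $\mu^*$ jump in the same direction there. Choose $\lambda_1,\lambda_2$ such that the corresponding values of $\mu$ lie on the two sides of $\mu^*$, with no other wall between them or at them. Choose $\Lambda$ with $\lambda_1,\lambda_2\in[-\Lambda,\Lambda]$, and fix $\varepsilon$ so small that Proposition~\ref{prop:typeII} holds, and Proposition~\ref{prop:typeI} holds for $\lambda_1$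 and $\lambda_2$ on all sheets with $L_M=L_0$. We compare the placements $\Pi(\varepsilon,(a,1+\varepsilon\lambda_i,-1,b))$, $i=1,2$.
\begin{itemize}
\item On sheets with $L_M\ne L_0$ there are no degenerate points for $\lambda$ between $\lambda_1$ and $\lambda_2$ (Proposition~\ref{prop:typeII}), so $\sigma$ is the same at both ends by Lemma~\ref{lem:const}.
\item On sheets with $L_M=L_0$ and no wall at $\mu^*$, $r(\lambda_1)=r(\lambda_2)$, so $\sigma$ is the same at both ends by Proposition~\ref{prop:typeI}.
\item On sheets with $L_M=L_0$ and a wall at $\mu^*$, of which there is at least one, $\sigma$ changes by $2$, on all of them in the same direction.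
\end{itemize}
So $\sum_L\sigma(L)$ differs for the two placements. At both of them no $L$ in the fiber has a degenerate point, by the same two propositions. Corollary~\ref{cor:criterion} gives the theorem.
\end{proof}

\begin{thebibliography}{9}
\bibitem{EH} Eisenbud--Harris, Invent. Math. 74 (1983).
\bibitem{MTV1} Mukhin--Tarasov--Varchenko, Ann. of Math. 170 (2009).
\bibitem{MTV2} Mukhin--Tarasov--Varchenko, J. AMS 22 (2009).
\bibitem{NCR} New Conjectured Reality: Welschinger Signs And The Wronski Map, \texttt{https://www.math.tamu.edu/\~{}sottile/talks/23/TX\_LA-23\_W.pdf}.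
\end{thebibliography}

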